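# Property (C) and countable tightness of the dual ball

## Evaluation functionals on $C_0(\omega_1)$ and on a twisted sequence space

Ordinals carry the order topology. We use the following textbook facts throughout: every interval $[0,\beta]$ is compact, and for $\beta<\omega_1$ it is countable and metrizable; $0$ and successor ordinals are isolated points; for $\gamma<\beta$ the interval $(\gamma,\beta]=[\gamma+1,\beta]$ is clopen; a countable set of countable ordinals has a countable supremum.

Let $C_0(\omega_1)$ be the space of all continuous $x:\omega_1\to\mathbb R$ that are eventually zero, that is, $x=0$ on $(\beta,\omega_1)$ for some $\beta<\omega_1$, with the supremum norm. If $x_n$ vanishes beyond $\beta_n$ and $x_n\to x$ uniformly, then $x$ vanishes beyond $\sup_n\beta_n<\omega_1$, so this is a Banach space. Let $e_\alpha(x)=x(\alpha)$. We look at it in two ways.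

*In the dual.* Finitely many elements of $C_0(\omega_1)$ vanish at a common $\alpha$, so $0$ is in the weak$^*$ closure of $\{e_\alpha:\alpha<\omega_1\}$. A countable subset is contained in $\{e_\alpha:\alpha\le\beta\}$ for some $\beta<\omega_1$, and on all of these the element $1_{[0,\beta]}$ takes the value $1$. So $0$ is in the closure of the whole set, but not in the closure of any countable subset.

*In the space.* Let $C_\alpha=\{x: x=1\text{ on }[0,\alpha]\}$. These sets are closed and convex, and countably many of them always have a common element, namely $1_{[0,\beta]}$ for $\beta$ large. But $\bigcap_\alpha C_\alpha=\emptyset$, because an element would be equal to $1$ everywhere.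

The same elements $1_{[0,\beta]}$ are responsible for both phenomena. In fact $1_{[0,\beta]}$ equals $1$ on the whole convex hull of $\{e_\alpha:\alpha\le\beta\}$, so $0$ is not even in the closed convex hull of a countable set of $e_\alpha$'s. Being outside the closure of every countable subset, and being outside the closed convex hull of every countable subset, come together here. Must they?

Here is a small model in which they come apart. Let $X$ be the space of all $x:[0,\omega]\to\mathbb R$ with $(-1)^nx(n)\to x(\omega)$, with the supremum norm. The element $x(n)=(-1)^n$, $x(\omega)=1$ satisfies $|e_n(x)|=1$ for every $n$, so $0$ is not in the weak$^*$ closure of $\{e_n:n<\omega\}$. But for each $x\in X$,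
$$\tfrac12\big(e_{2n}+e_{2n+1}\big)(x)=\tfrac12\big((-1)^{2n}x(2n)-(-1)^{2n+1}x(2n+1)\big)\longrightarrow \tfrac12\big(x(\omega)-x(\omega)\big)=0 .$$
So $0$ is in the closed convex hull of the countable set $\{e_n\}$, but not in its closure. Alternating signs made the difference. If one could alternate signs in $C_0(\omega_1)$ at enough countable limit ordinals, the convex-set phenomenon might disappear while the phenomenon in the dual remains. This leads to the question of the lecture.

## Property (C), countable tightness, and the four theorems

Banach spaces are real. (A complex space may be replaced by its underlying real space: $f\mapsto\mathrm{Re}\,f$ is an isometry of the duals and a homeomorphism for the topologies $\sigma(E',E)$, and closed convex sets do not change.) $E'$ is the dual of $E$, $B_{E'}$ is its closed unit ball, and closures in dual spaces are closures in the weak$^*$ topology $\sigma(E',E)$. We write $E'_\sigma=(E',\sigma(E',E))$.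

**Definition (property (C)).** $E$ has the Corson property (C) if every collection of closed convex subsets of $E$ with empty intersection contains a countable subcollection with empty intersection.

A separable $E$ has (C): the complements of the sets form an open cover of a Lindelöf space. We have just seen that $C_0(\omega_1)$ fails (C).

**Definition (countable tightness).** A topological space $Y$ has countable tightness if for every $A\subset Y$ and $y\in\overline A$ there is a countable $B\subset A$ with $y\in\overline B$.

Metrizable spaces are countably tight, so the dual ball of a separable space is. The dual ball of $C_0(\omega_1)$ is not, by the set $\{e_\alpha\}$. In $c_0(\omega_1)$ the same set $\{e_\alpha\}$ does no harm: $e_n\to0$ weak$^*$ for $n\to\infty$ already.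

**Definition (property (C′)).** $E'_\sigma$ has (C′) if for every $A\subset E'$ and $f\in\overline A$ there is a countable $B\subset A$ with $f\in\overline{\mathrm{conv}\,B}$.

Pol proved that $E$ has (C) if and only if $E'_\sigma$ has (C′). We ask whether (C′) may be replaced by countable tightness of the ball: *does it hold for every Banach space $E$ that $E$ has (C) if and only if $(B_{E'},\sigma(E',E))$ has countable tightness?*

The statement is not a theorem of ZFC: $\diamondsuit$ refutes it and PFA proves it. (The axioms are recalled where they are used.)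

**Theorem 1 (ZFC).** If $(B_{E'},\sigma(E',E))$ has countable tightness, then $E$ has (C).

**Theorem 2 ($\diamondsuit$).** There is a Banach space $E$ of density $\omega_1$, with $E'$ isometric to $\ell_1(\omega_1)$ and every separable subspace isometric to a subspace of some $C([0,\beta])$, $\beta<\omega_1$ (so $E$ is Asplund), such that $E$ has (C) but $B_{E'}$ is not countably tight.

**Theorem 3.** A space as in Theorem 2 also exists in every forcing extension by $\mathrm{Fn}(\kappa,2)$, $\kappa\ge\omega_1$ a cardinal.

**Theorem 4 (PFA).** For every Banach space $E$ the following are equivalent: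

- (i) $E$ has (C);
- (ii) $B_{E'}$ is countably tight;
- (iii) there are no $(a_\xi,x_\xi)\in E'\times E$ ($\xi<\omega_1$), with $(a_\xi)$ bounded, such that $a_\xi(x_\eta)>\frac12$ for $\xi\le\eta$ and $a_\xi(x_\eta)=0$ for $\xi>\eta$.

In ZFC, (ii)⇒(i)⇒(iii).

Since $\diamondsuit$ holds in $L$, ZFC (if consistent) does not prove the equivalence. By Theorem 3 its failure is compatible with arbitrarily large continuum. PFA is consistent relative to a supercompact cardinal, so modulo that hypothesis the question is independent of ZFC. The implication that can fail is always "(C) ⇒ tightness". In particular (C′) cannot, in ZFC, be replaced by countable tightness of the dual ball.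

In $C_0(\omega_1)$ a system as forbidden in (iii) is $a_\xi=e_\xi$, $x_\xi=1_{[0,\xi]}$: here $a_\xi(x_\eta)=1$ for $\xi\le\eta$ and $0$ for $\xi>\eta$.

## A bounded witness for the failure of (C), and Theorem 1

The obvious route to Theorem 1 is Pol's theorem. If the ball is countably tight, so are its multiples; hence for *bounded* $A$ and $f\in\overline A$ there is a countable $B\subset A$ with $f\in\overline B\subset\overline{\mathrm{conv}\,B}$. This is (C′) for bounded $A$. But (C′) speaks about all $A\subset E'$, and unbounded sets do not reduce to bounded ones. In $\ell_2$ take $A=\{\sqrt n\,e_n:n\ge1\}$. Then $0\in\overline A$: otherwise there are $x_1,\dots,x_k\in\ell_2$ and $\varepsilon>0$ with $\max_j\sqrt n\,|x_j(n)|\ge\varepsilon$ for all $n$, so $\sum_j\sum_n|x_j(n)|^2\ge\sum_n\varepsilon^2/n=\infty$. Yet every bounded part of $A$ is finite and does not have $0$ in its closure. So we must extract from a failure of (C) a witness that lives in a *bounded* part of a dual space. This is Lemma 6. First comes the easy direction of the duality, which we need later.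

We use strict separation (Hahn–Banach) in the weak$^*$ topology: a compact convex set and a disjoint closed convex set are strictly separated by an element of the predual.

**Lemma 5.** (C) passes to closed subspaces. If $E$ has (C), $A\subset E'$ and $0\in\overline A$, then $0\in\overline{\mathrm{conv}\,B}$ for some countable $B\subset A$.

*Proof.* Closed convex subsets of a closed subspace are closed and convex in $E$, which gives the first claim. For the second, consider the closed convex sets $\{x:g(x)\ge1\}$, $g\in A$. A common element $x$ would satisfy $g(x)\ge1$ for all $g\in A$, hence for all $g\in\overline A$, which is false for $g=0$. So the intersection is empty, and by (C) there is a countable $B\subset A$ such that no $x\in E$ has $g(x)\ge1$ for all $g\in B$. In particular $B\ne\emptyset$. If $0\notin\overline{\mathrm{conv}\,B}$, strict separation gives $x\in E$ with $\inf_{g\in B}g(x)>0$. A positive multiple of $x$ then satisfies $g(x)\ge1$ for all $g\in B$, a contradiction. $\square$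

**Definition ($\sigma$-directed).** A (partially ordered) index set $I$ is $\sigma$-directed if every countable subset of $I$ has an upper bound in $I$.

For example, $\omega_1$ is $\sigma$-directed and $\omega$ is not. We norm $E\oplus\mathbb R$ in any of the usual ways; its dual is $E'\times\mathbb R$, with $(f,r)$ acting by $(x,s)\mapsto f(x)+rs$.

**Lemma 6.** If $E$ fails (C), there are $R>0$, a $\sigma$-directed set $I$, and an increasing family $(K_i)_{i\in I}$ of weak$^*$ compact convex subsets of $B_{E'}\times[-R,R]\subset(E\oplus\mathbb R)'$ such that $K=\bigcup_iK_i$ is not weak$^*$ closed.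

Before the proof, the picture in $C_0(\omega_1)$. Take $D_\alpha=C_\alpha\cap B(0,1)$ and let $K_\alpha$ be the set of $(f,r)$ with $\|f\|\le1$, $|r|\le1$ and $f\ge r$ on $D_\alpha$. Then $(e_\gamma,1)\in K_\alpha$ for $\gamma\le\alpha$, so $(0,1)\in\overline K$. But $(0,1)\notin K$, since no $D_\alpha$ is empty. What makes this work is that every $x$ has distance at least $1$ from $D_\alpha$ for large $\alpha$ (go beyond the support of $x$), and that the $D_\alpha$ lie in one ball. We must arrange such uniformity in general.

*Proof.*

**Step 1 (set-up: a $\sigma$-directed family).** Let $\mathcal C$ be a family of closed convex sets with $\bigcap\mathcal C=\emptyset$ all of whose countable subfamilies have nonempty intersection. Adding all countable intersections, we may assume that $\mathcal C$ is closed under countable intersections. Let $I=\mathcal C$, ordered by reverse inclusion, and $C_i=i$. Then $I$ is $\sigma$-directed, since the intersection of countably many members is an upper bound. Call $(D_i)_{i\in I}$ a *refinement* if it is a decreasing family of nonempty closed convex sets with $D_i\subset C_i$. For a refinement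 put $d_D(x)=\sup_i\mathrm{dist}(x,D_i)$. The supremum is attained: choose $i_n$ with $\mathrm{dist}(x,D_{i_n})\to d_D(x)$ and an upper bound $i$ of all $i_n$; as $D_i\subset D_{i_n}$, we get $\mathrm{dist}(x,D_i)\ge\mathrm{dist}(x,D_{i_n})$ for all $n$. So $d_D(x)$ is finite.

**Step 2 (uniformity).** *There are a refinement $D$ with all $D_i$ in one ball $B(0,R)$, and an $\varepsilon>0$, such that $d_D\ge\varepsilon$ on $E$.* Suppose not; we produce a point of $\bigcap_iC_i$. Let $R_0>d_C(0)$ and $C_i^0=C_i\cap B(0,R_0)$; these sets are nonempty because $\mathrm{dist}(0,C_i)<R_0$, so $C^0$ is a refinement contained in a ball. For $n\ge1$, given the refinement $C^{n-1}$, contained in $B(0,R_0)$, our assumption gives $x_n$ with $d_{C^{n-1}}(x_n)<2^{-n}$. Let $C^n_i=C^{n-1}_i\cap B(x_n,2^{-n})$ (closed balls). These sets are nonempty, so $C^n$ is again a refinement. For each $i$ the sets $C^n_i$ ($n\in\omega$) are nested, nonempty and closed, with diameters tending to $0$, so they have a common point $y_i$. Since $\|y_i-x_n\|\le2^{-n}$ for all $n\ge1$, we have $y_i=\lim x_n=:y$, which does not depend on $i$. Hence $y\in\bigcap_iC_i=\emptyset$,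 a contradiction.

**Step 3 (passing to the dual).** Take $D,R,\varepsilon$ from Step 2 and put
$$K_i=\{(f,r):\ \|f\|\le1,\ |r|\le R,\ f(y)\ge r\ \text{ for all }y\in D_i\}.$$
These sets are weak$^*$ compact and convex, and they increase with $i$ because the $D_i$ decrease. So $K=\bigcup_iK_i$ is convex. Two properties of $K$ will be needed.

(a) *For every $x\in E$ there is $(f,r)\in K$ with $r-f(x)\ge\varepsilon$.* Choose $i$ with $\mathrm{dist}(x,D_i)\ge\varepsilon$; this is possible since the supremum $d_D(x)\geq\varepsilon$ is attained. The open ball $U(x,\varepsilon)$ is disjoint from $D_i$, so some $f$ with $\|f\|=1$ satisfies $f(x)+\varepsilon=\sup_{U(x,\varepsilon)}f\le\inf_{D_i}f=:r$. Since $\emptyset\ne D_i\subset B(0,R)$, we have $|r|\le R$. So $(f,r)\in K_i$.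

(b) *If $(0,r)\in K$, then $r\le0$*, because $D_i\ne\emptyset$.

**Step 4 ($K$ is not closed).** Suppose it were. Then $K$ is compact and convex, and by (b) it is disjoint from the closed convex set $\{(0,r):r\ge\varepsilon\}$. Strict separation gives $x\in E$ and $s\in\mathbb R$ with
$$\sup_{(f,r)\in K}\big(f(x)+rs\big)<\inf_{r\ge\varepsilon}rs .$$
The left side is $\ge0$ since $(0,0)\in K$. So the right side is not $-\infty$; hence $s\ge0$ and the right side is $s\varepsilon$. Thus $s\varepsilon>0$, and after rescaling $s=1$. We get $r-f(-x)<\varepsilon$ for all $(f,r)\in K$, which contradicts (a) at the point $-x$. $\square$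

**Proof of Theorem 1.** Assume that $B_{E'}$ is countably tight and $E$ fails (C). Take $(K_i)$ and $K$ from Lemma 6 and $(f,r)\in\overline K\setminus K$. We show that countable tightness pushes $(f,r)$ into a single $K_i$. The lemma gives tightness only for the first coordinate, so we control the second one by hand. For $n\ge1$ the point $(f,r)$ is in the closure of $\{(g,s)\in K:|s-r|\le\frac1n\}$, so $f\in B_{E'}$ is in the closure of the projection of this set to $B_{E'}$. By tightness there is a countable $B_n\subset\{(g,s)\in K:|s-r|\le\frac1n\}$ such that $f$ is in the closure of the projection of $B_n$. By $\sigma$-directedness all the $B_n$ lie in one $K_i$. The set $K_i\cap\{|s-r|\le\frac1n\}$ is compact, so its projection is closed and therefore contains $f$: there is $s_n$ with $|s_n-r|\le\frac1n$ and $(f,s_n)\in K_i$. Letting $n\to\infty$, $(f,r)\in K_i\subset K$, a contradiction. $\square$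

## Coherent sign systems and the spaces $E_t$

We now return to $C_0(\omega_1)$ and put in signs.

**Definition (coherent sign system).** A coherent sign system is a family $t=(t_\alpha)_{\alpha<\omega_1}$, $t_\alpha:[0,\alpha]\to\{\pm1\}$, such that for all $\alpha<\beta$ the function $t_\alpha\cdot t_\beta|_{[0,\alpha]}$ is continuous on $[0,\alpha]$. For such $t$ let
$$E_t=\{x\in\mathbb R^{\omega_1}:\ x\text{ is eventually }0\text{ and }x|_{[0,\alpha]}\,t_\alpha\in C([0,\alpha])\text{ for all }\alpha<\omega_1\},\qquad\|x\|=\sup|x| .$$

We use the word coherent also for families indexed by a proper initial segment of $\omega_1$. As an example, let $t_n=1$ for $n<\omega$ and $t_\omega(n)=(-1)^n$, $t_\omega(\omega)=1$. This family $(t_\alpha)_{\alpha\le\omega}$ is coherent, because each $[0,n]$ is discrete, and the functions on $[0,\omega]$ that become continuous after multiplication by $t_\omega$ form exactly the space $X$ of the first section.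

Every $x\in E_t$ is bounded, since it is zero beyond some $\alpha$ and $|x|=|x\,t_\alpha|$ on the compact space $[0,\alpha]$. Uniform limits of sequences of eventually zero functions on $\omega_1$ are eventually zero, so $E=E_t$ is a Banach space. Let $E^\beta=\{x\in E:x=0\text{ on }(\beta,\omega_1)\}$, so that $E=\bigcup_{\beta<\omega_1}E^\beta$, and let $e_\alpha(x)=x(\alpha)$.

The simplest choice is a single function $s:\omega_1\to\{\pm1\}$ with $t_\alpha=s|_{[0,\alpha]}$. It is coherent, since $t_\alpha t_\beta=1$. But it achieves nothing, however wildly $s$ oscillates. Indeed, suppose more generally that some $s:\omega_1\to\{\pm1\}$ makes all functions $s|_{[0,\alpha]}t_\alpha$ continuous. Then $x\mapsto sx$ is an isometry of $E_t$ onto $C_0(\omega_1)$: on $[0,\alpha]$ we have $sx=(xt_\alpha)(t_\alpha s)$, and conversely $(sy)t_\alpha=y(st_\alpha)$ is continuous for continuous $y$. So $E_t$ fails (C). The signs must cohere on every $[0,\alpha]$ without coming from one function on $\omega_1$; this is why $t$ is a family. What holds for all $t$ is the following.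

**Proposition 7.** Let $t$ be any coherent sign system and $E=E_t$.

1. $x\mapsto x|_{[0,\beta]}t_\beta$ is an isometry of $E^\beta$ onto $C([0,\beta])$. If $x\in E$, then $x1_{[0,\beta]}\in E^\beta$.
2. Every $\varphi\in E'$ is of the form $\varphi(x)=\sum_\alpha a(\alpha)x(\alpha)$ with a unique $a\in\ell_1(\omega_1)$, every $a\in\ell_1(\omega_1)$ occurs, and $\|\varphi\|=\|a\|_1$. Moreover $\|\varphi|_{E^\beta}\|=\sum_{\alpha\le\beta}|a(\alpha)|$.
3. $B_{E'}$ is not countably tight.
4. $E$ has density $\omega_1$, every separable subspace of $E$ lies in some $E^\beta$, and $E$ is Asplund.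

*Proof.*

**Part 1 (each $E^\beta$ is an untwisted $C([0,\beta])$).** The map is well defined and isometric. Given $h\in C([0,\beta])$, let $x=ht_\beta$ on $[0,\beta]$ and $x=0$ elsewhere; we check $x\in E$. Let $\alpha<\omega_1$. On $[0,\min(\alpha,\beta)]$ we have $xt_\alpha=h\,t_\beta t_\alpha$, which is continuous by coherence. On $(\beta,\alpha]$ (if $\beta<\alpha$) it is $0$. Since $[0,\beta]$ is clopen, $xt_\alpha$ is continuous on $[0,\alpha]$. So $x\in E^\beta$, and $x$ is mapped to $h$. The second claim follows with $h=x|_{[0,\beta]}t_\beta$.

**Part 2 (the dual).** Each $a\in\ell_1(\omega_1)$ defines $\varphi_a\in E'$ by $\varphi_a(x)=\sum_\alpha a(\alpha)x(\alpha)$. Under the isometry of Part 1, $\varphi_a|_{E^\beta}$ is integration against the atomic measure $\sum_{\alpha\le\beta}a(\alpha)t_\beta(\alpha)\delta_\alpha$ on $[0,\beta]$, whose norm is $\sum_{\alpha\le\beta}|a(\alpha)|$. Since $E=\bigcup_\beta E^\beta$, we get $\|\varphi_a\|=\|a\|_1$, and $a$ is unique.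

Now let $\varphi\in E'$; we look for $a$. The function $\beta\mapsto\|\varphi|_{E^\beta}\|$ is nondecreasing and bounded on $\omega_1$. Its supremum is $\|\varphi\|$; it is approached along countably many $\beta$'s, so it is attained at their supremum. Say it equals $\|\varphi\|$ from $\beta_0$ on. Let $x\in E$ vanish on $[0,\beta_0]$, $\|x\|\le1$. For $y\in E^{\beta_0}$ with $\|y\|\le1$ we have $\|y\pm x\|\le1$, so $\varphi(y)+|\varphi(x)|\le\|\varphi\|$. The supremum over $y$ gives $\|\varphi\|+|\varphi(x)|\le\|\varphi\|$, so $\varphi(x)=0$. Hence $\varphi(x)=\varphi(x1_{[0,\beta_0]})$ for all $x\in E$. By Part 1 and the Riesz theorem (all Radon measures on the countable compact space $[0,\beta_0]$ are atomic) there is $c\in\ell_1([0,\beta_0])$ with $\varphi(x)=\sum_{\alpha\le\beta_0}c(\alpha)t_{\beta_0}(\alpha)x(\alpha)$. So $\varphi=\varphi_a$ with $a=ct_{\beta_0}$ on $[0,\beta_0]$ and $a=0$ elsewhere.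

**Part 3 (the argument of $C_0(\omega_1)$ survives).** $0\in\overline{\{e_\alpha:\alpha<\omega_1\}}$, because any finitely many elements of $E$ vanish at a common $\alpha$. A countable subset is contained in some $\{e_\alpha:\alpha\le\beta\}$. By Part 1 with $h=1$, there is $x\in E^\beta$ equal to $t_\beta$ on $[0,\beta]$, and $|e_\alpha(x)|=1$ for all $\alpha\le\beta$. So $0$ is not in the closure of that subset.

**Part 4 (separable subspaces).** The $E^\beta$ are closed, increasing and, by Part 1, separable. They are different from $E$, since $\beta+1$ is isolated and so $1_{\{\beta+1\}}\in E\setminus E^\beta$. A countable subset of $E$ lies in some $E^\beta$, hence so does every separable subspace. Thus $E$ is not separable, and as a union of $\omega_1$ separable spaces it has density $\omega_1$. Recall that a space is Asplund if and only if its separable subspaces have separable duals. The dual of a subspace of $E^\beta\cong C([0,\beta])$ is a quotient of $\ell_1([0,\beta])$, so it is separable. Hence $E$ is Asplund. $\square$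

So tightness fails for every $t$, and all the requirements of Theorem 2 other than (C) hold for every $t$. It remains to choose $t$ so that $E_t$ has (C).

## Property (C) of $E_t$ in terms of bounded families in $\ell_1(\omega_1)$

Identify $E_t'$ with $\ell_1(\omega_1)$ by Proposition 7(2), write $\langle a,x\rangle=\sum_\alpha a(\alpha)x(\alpha)$, and let $\mathrm{supp}\,a=\{\alpha:a(\alpha)\ne0\}$, a countable set.

**Proposition 8.** $E_t$ has (C) if and only if

$(\ast)$ for every bounded family $(a_\xi)_{\xi<\omega_1}$ in $\ell_1(\omega_1)=E_t'$ with $\mathrm{supp}\,a_\xi\subset(\xi,\omega_1)$ there is a countable $J\subset\omega_1$ with $0\in\overline{\mathrm{conv}}\{a_\xi:\xi\in J\}$.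

*Proof.* (⇒) For $x\in E$, $\langle a_\xi,x\rangle=0$ for all large $\xi$, so $0\in\overline{\{a_\xi:\xi<\omega_1\}}$. Apply Lemma 5.

(⇐) Assume $(\ast)$ and that $E=E_t$ fails (C). We turn the non-closed union of Lemma 6 into a family violating $(\ast)$. Take $K=\bigcup_iK_i$ from Lemma 6, $p\in\overline K\setminus K$, and let $L_i=K_i-p$, $L=K-p$. Then $0\in\overline L\setminus L$, the $L_i$ are compact and convex, and by $\sigma$-directedness each countable subset of $L$ lies in some $L_i$.

**Step 1 (for each $\xi<\omega_1$ find $(a_\xi,0)\in L$ with $\mathrm{supp}\,a_\xi\subset(\xi,\omega_1)$).** Fix $\xi$. The subspace $S=E^\xi\oplus\mathbb R$ of $E\oplus\mathbb R$ is separable; let $\rho:(E\oplus\mathbb R)'\to S'$ be the restriction map, which is weak$^*$ continuous. Since $\rho(L)$ is bounded and $S$ is separable, the closure of $\rho(L)$ is weak$^*$ metrizable. It contains $0=\rho(0)$, because $0\in\overline L$. So there are $k_n\in L$ with $\rho(k_n)\to0$. As $\{k_n\}\subset L_i$ for some $i$ and $\rho(L_i)$ is compact, $0\in\rho(L_i)$. So some element of $L$ vanishes on $E^\xi\oplus\mathbb R$; this means that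 it has the form $(a_\xi,0)$ with $a_\xi|_{E^\xi}=0$. By Proposition 7(2), $\sum_{\alpha\le\xi}|a_\xi(\alpha)|=0$, that is, $\mathrm{supp}\,a_\xi\subset(\xi,\omega_1)$.

**Step 2 (contradiction).** The $a_\xi$ are bounded because $L$ is. Take $J$ from $(\ast)$. The countable set $\{(a_\xi,0):\xi\in J\}$ lies in some $L_i$, which is compact and convex, so $0\in L_i\subset L$, a contradiction. $\square$

How can one see that a countable piece of a family has $0$ in its closed convex hull? As in the space $X$: near a limit ordinal $\delta$ all elements of $E_t$ look like multiples of $t_\delta$, so only the numbers $\sum_\alpha a_\xi(\alpha)t_\delta(\alpha)$ matter, and it suffices that they take both signs.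

**Lemma 9.** Let $\delta<\omega_1$ be a limit ordinal, $(a_\xi)_{\xi<\delta}$ bounded in $\ell_1(\omega_1)$ with $\mathrm{supp}\,a_\xi\subset(\xi,\delta)$, and $\varphi_\delta(a)=\sum_{\alpha<\delta}a(\alpha)t_\delta(\alpha)$. If there are $\xi_i\to\delta$ with $\varphi_\delta(a_{\xi_i})\ge0$ and $\xi_i'\to\delta$ with $\varphi_\delta(a_{\xi_i'})\le0$ (all $\xi_i,\xi_i'<\delta$), then $0\in\overline{\mathrm{conv}}\{a_\xi:\xi<\delta\}$.

*Proof.* Let $\|a_\xi\|\le M$ for all $\xi$. For $x\in E_t$ let $\ell=x(\delta)t_\delta(\delta)$. Since $t_\delta^2=1$ and $xt_\delta$ is continuous at $\delta$,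
$$|\langle a_\xi,x\rangle-\ell\varphi_\delta(a_\xi)|=\Big|\sum_\alpha a_\xi(\alpha)t_\delta(\alpha)\big(x(\alpha)t_\delta(\alpha)-\ell\big)\Big|\le M\sup_{\xi<\alpha<\delta}|x(\alpha)t_\delta(\alpha)-\ell|\longrightarrow0\quad(\xi\to\delta). \tag{1}$$
As $|\varphi_\delta(a_\xi)|\le M$, we may pass to subsequences with $\varphi_\delta(a_{\xi_i})\to c\ge0$ and $\varphi_\delta(a_{\xi_i'})\to-c'\le0$. Choose $\lambda\in[0,1]$ with $\lambda c-(1-\lambda)c'=0$. By (1), $\langle\lambda a_{\xi_i}+(1-\lambda)a_{\xi_i'},x\rangle\to\ell(\lambda c-(1-\lambda)c')=0$ for every $x$, so these convex combinations tend to $0$ weak$^*$. $\square$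

So a family as in $(\ast)$ is dealt with as soon as, at one limit $\delta$ closed under its supports, the signs $t_\delta$ spoil the initial segment $(a_\xi)_{\xi<\delta}$. The next lemma shows how free we are in choosing $t_\delta$.

**Lemma 10 (extension step).** Let $(t_\alpha)_{\alpha<\delta}$ be coherent, $0<\delta<\omega_1$.

- If $\delta=\gamma+1$, put $t_\delta|_{[0,\gamma]}=t_\gamma$, $t_\delta(\delta)=1$.
- If $\delta$ is a limit, take any $\xi_0<\xi_1<\cdots\to\delta$ and any $\varepsilon_n\in\{\pm1\}$, and put $t_\delta=t_{\xi_0}$ on $[0,\xi_0]$, $t_\delta=\varepsilon_nt_{\xi_{n+1}}$ on $(\xi_n,\xi_{n+1}]$, $t_\delta(\delta)=1$.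

Then $(t_\alpha)_{\alpha\le\delta}$ is coherent.

*Proof.* In the successor case $t_\delta t_\alpha=t_\gamma t_\alpha$ on $[0,\alpha]$ for $\alpha\le\gamma$, which is continuous by coherence (and is $1$ if $\alpha=\gamma$). In the limit case let $\alpha<\delta$. Since $\xi_n\to\delta$, the interval $[0,\alpha]$ is the union of finitely many clopen sets, namely $[0,\xi_0]\cap[0,\alpha]$ and those $(\xi_n,\xi_{n+1}]\cap[0,\alpha]$ that are nonempty. On each of them $t_\delta t_\alpha$ is $\pm t_{\xi_m}t_\alpha$ for some $m$, and the set is contained in $[0,\min(\xi_m,\alpha)]$, where this function is continuous by coherence. $\square$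

## Guessing initial segments with $\diamondsuit$: Theorem 2

There are too many families as in $(\ast)$ to treat them one at a time in $\omega_1$ steps. But only one initial segment of each must be treated, and $\diamondsuit$ guesses initial segments.

Recall: a *club* is a closed unbounded subset of $\omega_1$; the intersection of two clubs is a club; for $g:\omega_1\to\omega_1$ the limit ordinals $\delta$ with $g[\delta]\subset\delta$ form a club. A set is *stationary* if it meets every club; the intersection of a stationary set and a club is stationary. For instance, the set of limit ordinals below $\omega_1$ is a club, and the set of successor ordinals is not stationary. The axiom $\diamondsuit$ says: there are $S_\delta\subset\delta$ ($\delta<\omega_1$) such that for every $S\subset\omega_1$ the set $\{\delta:S\cap\delta=S_\delta\}$ is stationary.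

**Proof of Theorem 2.**

**Step 1 (two consequences of $\diamondsuit$).** First, CH holds: for $r\subset\omega$ some $\delta\ge\omega$ has $r=r\cap\delta=S_\delta$, so $2^\omega\le\omega_1$. An element of $\ell_1(\omega_1)$ is given by a sequence of ordinals below $\omega_1$ and a sequence of reals, so $|\ell_1(\omega_1)|=\omega_1^\omega\cdot2^\omega=\omega_1$. Enumerate $\ell_1(\omega_1)=\{b_\nu:\nu<\omega_1\}$.

Second, there are $h_\delta:\delta\to\omega_1$ ($\delta<\omega_1$) such that for every $h:\omega_1\to\omega_1$ the set $\{\delta:h|_\delta=h_\delta\}$ is stationary. Fix a bijection $\pi:\omega_1\times\omega_1\to\omega_1$. Let $h_\delta=\{(\xi,\eta)\in\delta\times\delta:\pi(\xi,\eta)\in S_\delta\}$ if this is a function $\delta\to\delta$, and $h_\delta=0$ otherwise. Given $h$, consider the club of $\delta$ with $\pi[\delta\times\delta]=\delta$ and $h[\delta]\subset\delta$. For such $\delta$ we have $\pi[h]\cap\delta=\pi[h|_\delta]$: if $\pi(\xi,h(\xi))<\delta$, then $(\xi,h(\xi))\in\delta\times\delta$ because $\pi$ is injective; conversely $\xi<\delta$ gives $h(\xi)<\delta$ and $\pi(\xi,h(\xi))<\delta$. So $\pi[h]\cap\delta=S_\delta$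 implies $h_\delta=h|_\delta$, and the first equality holds for stationarily many $\delta$ in the club.

**Step 2 (construction of $t$).** Start with $t_0=1$ and use Lemma 10 at each $\delta>0$. At a limit $\delta$ fix a strictly increasing sequence $\delta_n\nearrow\delta$, and let $a_\xi=b_{h_\delta(\xi)}$ for $\xi<\delta$. Call $\delta$ *active* if $(a_\xi)_{\xi<\delta}$ is bounded and, for each $\xi<\delta$, $\mathrm{supp}\,a_\xi\subset(\xi,\gamma]$ for some $\gamma$ with $\xi<\gamma<\delta$. If $\delta$ is not active, use $\xi_n=\delta_n$, $\varepsilon_n=1$. If $\delta$ is active, let $\xi_0=\delta_0$ and choose inductively $\xi_{n+1}<\delta$ with $\xi_{n+1}>\xi_n$, $\xi_{n+1}\ge\delta_{n+1}$ and $\mathrm{supp}\,a_{\xi_n}\subset(\xi_n,\xi_{n+1}]$. Let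
$$c_n=\sum_{\alpha\in(\xi_n,\xi_{n+1}]}a_{\xi_n}(\alpha)t_{\xi_{n+1}}(\alpha)$$
and choose $\varepsilon_n$ with $(-1)^n\varepsilon_nc_n\ge0$. Since $t_\delta=\varepsilon_nt_{\xi_{n+1}}$ on $(\xi_n,\xi_{n+1}]\supset\mathrm{supp}\,a_{\xi_n}$, we get $\varphi_\delta(a_{\xi_n})=\varepsilon_nc_n$, which is $\ge0$ for even $n$ and $\le0$ for odd $n$.

**Step 3 ($(\ast)$ holds).** Let $(a_\xi)_{\xi<\omega_1}$ be as in $(\ast)$, and write $a_\xi=b_{h(\xi)}$. Supports are countable, so we can choose $g(\xi)\in(\xi,\omega_1)$ with $\mathrm{supp}\,a_\xi\subset(\xi,g(\xi)]$. The limit $\delta$ with $g[\delta]\subset\delta$ form a club. Pick such a $\delta$ with $h|_\delta=h_\delta$. Then the family considered at $\delta$ in Step 2 was $(a_\xi)_{\xi<\delta}$, and $\delta$ is active. By the choice of signs, Lemma 9 applies with the even and the odd members of $(\xi_n)$, and gives $0\in\overline{\mathrm{conv}}\{a_\xi:\xi<\delta\}$. So $J=\delta$ works.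

By Proposition 8, $E=E_t$ has (C), while $B_{E'}$ is not countably tight by Proposition 7(3). The remaining assertions are in Proposition 7. $\square$

## Cohen reals as signs: Theorem 3

$\mathrm{Fn}(Z,2)$ is the set of finite partial functions from $Z$ to $2$, ordered by reverse inclusion; similarly for $\{\pm1\}$ in place of $2$. It is ccc, and it is the same set in every model that contains $Z$. The product lemma says: if $G\times H$ is generic over $V$ for $\mathbb P\times\mathbb Q$, then $G$ is generic over $V$ for $\mathbb P$, $H$ is generic over $V[G]$ for $\mathbb Q$, and $V[G\times H]=V[G][H]$. Instead of guessing the family, we now let the signs at $\delta$ be generic over a model that already knows $(a_\xi)_{\xi<\delta}$.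

**Proof of Theorem 3.** Let $V[G]$ be an extension by $\mathrm{Fn}(\kappa,2)$, $\kappa\ge\omega_1$.

**Step 1 (isolating $\omega_1$ Cohen reals).** In $V$ choose $Z\subset\kappa$ of cardinality $\omega_1$ and identify $Z$ with $\omega_1\times\omega$. Since $\mathrm{Fn}(\kappa,2)\cong\mathrm{Fn}(\kappa\setminus Z,2)\times\mathrm{Fn}(Z,2)$, the product lemma gives $V[G]=W[c]$, where $W$ is the extension of $V$ by $\mathrm{Fn}(\kappa\setminus Z,2)$ and $c=(c_\delta)_{\delta<\omega_1}$, $c_\delta:\omega\to\{\pm1\}$, is generic over $W$ for $\mathrm{Fn}(\omega_1\times\omega,\{\pm1\})$. All forcings are ccc, so $\omega_1$ is the same in all models.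

**Step 2 (construction of $t$).** In $W$ fix strictly increasing $\delta_n\nearrow\delta$ for all limit $\delta<\omega_1$. In $W[c]$ build $t$ by Lemma 10 with $t_0=1$ and, at limits, $\xi_n=\delta_n$, $\varepsilon_n=c_\delta(n)$. Propositions 7 and 8 are theorems of ZFC, so we may apply them in $W[c]$; it suffices to verify $(\ast)$ there. Let $(a_\xi)_{\xi<\omega_1}\in W[c]$ be as in $(\ast)$.

**Step 3 (for club many $\delta$, the family below $\delta$ depends only on the Cohen reals below $\delta$).** We first code the family by a function $F:\omega_1\times\omega\to\omega_1$. For each $\xi$ choose an injective sequence $(\alpha_{\xi,n})_n$ whose range contains $\mathrm{supp}\,a_\xi$. Let $F(\xi,2n)=\alpha_{\xi,n}$, and let the values $F(\xi,2n+1)$ list, with respect to a fixed bijection $\omega\cong\omega\times\omega$, codes in $\omega$ for the integers $\lfloor2^ka_\xi(\alpha_{\xi,n})\rfloor$, $n,k\in\omega$. Then $a_\xi$ is recovered from $F(\xi,\cdot)$, since $a_\xi(\alpha_{\xi,n})=\lim_k2^{-k}\lfloor2^ka_\xi(\alpha_{\xi,n})\rfloor$, and this decoding is absolute.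

Let $\dot F\in W$ be a name for $F$ that is forced to be a function $\omega_1\times\omega\to\omega_1$. In $W$ choose for each $(\xi,n)$ a maximal antichain $\mathcal A_{\xi,n}$ of conditions deciding $\dot F(\xi,n)$. It is countable, so $\mathcal A_{\xi,n}\subset\mathrm{Fn}(\gamma(\xi,n)\times\omega,\{\pm1\})$ for some $\gamma(\xi,n)<\omega_1$. Let $\delta$ be a limit with $\gamma(\xi,n)\le\delta$ for all $\xi<\delta$, $n\in\omega$. For $\xi<\delta$ exactly one element of $\mathcal A_{\xi,n}$ is in the generic filter. Membership in the filter can be read off from $(c_\gamma)_{\gamma<\delta}$, and $F(\xi,n)$ is the value decided by that element, which $W$ knows. So $F|_{\delta\times\omega}$, and with it $(a_\xi)_{\xi<\delta}$, belongs to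
$$W_\delta:=W[(c_\gamma)_{\gamma<\delta}].$$
Such $\delta$ contain a club, namely the limit ordinals closed under $\xi\mapsto\sup_n\gamma(\xi,n)$. As in the proof of Theorem 2, for a club of $\delta$ every $\xi<\delta$ has $\mathrm{supp}\,a_\xi\subset(\xi,\gamma]$ for some $\gamma\in(\xi,\delta)$. Fix a limit $\delta$ with both properties.

**Step 4 (dense sets in $W_\delta$).** We have $(t_\gamma)_{\gamma<\delta}\in W_\delta$, since this part of $t$ is computed by recursion from $(c_\gamma)_{\gamma<\delta}$ and the sequences fixed in $W$. By the product lemma, $c_\delta$ is Cohen generic over $W_\delta$. For $a\in\ell_1(\omega_1)$ let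
$$u_n(a)=\sum_{\alpha\in(\delta_n,\delta_{n+1}]}a(\alpha)t_{\delta_{n+1}}(\alpha).$$
For $m\in\omega$ and $\sigma\in\{\pm1\}$ let $D_{m,\sigma}\in W_\delta$ be the set of finite sequences $s:l\to\{\pm1\}$ for which there is $\xi\in[\delta_m,\delta)$ with $\mathrm{supp}\,a_\xi\subset(\delta_0,\delta_l]$ and $\sigma\sum_{n<l}s(n)u_n(a_\xi)\ge0$.

$D_{m,\sigma}$ is dense in the tree of finite $\pm1$-sequences. Given $s$ of length $l$, choose $\xi<\delta$ with $\xi\ge\delta_m$ and $\xi\geq\delta_l$. Then $\mathrm{supp}\,a_\xi\subset(\delta_l,\delta_{l'}]$ for some $l'>l$, so $u_n(a_\xi)=0$ for $n<l$: what $s$ has already decided is irrelevant for this $\xi$. Extend $s$ to length $l'$ so that $\sigma s(n)u_n(a_\xi)\ge0$ for $l\le n<l'$. The extension is in $D_{m,\sigma}$, with witness $\xi$.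

**Step 5 (both signs occur cofinally).** The finite sequences are dense in $\mathrm{Fn}(\omega,\{\pm1\})$, so by genericity some initial segment $c_\delta|_l$ is in $D_{m,\sigma}$. Let $\xi\in[\delta_m,\delta)$ be its witness. Since $\mathrm{supp}\,a_\xi\subset(\delta_0,\delta_l]$ and $t_\delta=c_\delta(n)t_{\delta_{n+1}}$ on $(\delta_n,\delta_{n+1}]$,
$$\varphi_\delta(a_\xi)=\sum_{n<l}c_\delta(n)u_n(a_\xi),\qquad\text{so}\qquad\sigma\varphi_\delta(a_\xi)\ge0 .$$
As $m$ and $\sigma$ are arbitrary, Lemma 9 gives $0\in\overline{\mathrm{conv}}\{a_\xi:\xi<\delta\}$. This is $(\ast)$ with $J=\delta$. $\square$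

## Triangular $\omega_1$-systems and a recursion that stops at $\omega$

We turn to Theorem 4. The implication (ii)⇒(i) is Theorem 1.

**Proof of (i)⇒(iii) (ZFC).** Suppose a system as in (iii) exists; we show that $E$ fails (C). Let $E_0=\overline{\mathrm{span}}\{x_\xi:\xi<\omega_1\}$ and $f_\xi=a_\xi|_{E_0}$. An increasing $\omega_1$-union of closed sets in a metric space is closed, since a convergent sequence from the union lies in one of the sets. So
$$E_0=\bigcup_{\xi<\omega_1}\overline{\mathrm{span}}\{x_\eta:\eta<\xi\}.$$
If $x$ is in the set with index $\xi$, then $f_\zeta(x)=0$ for all $\zeta\ge\xi$. Hence $0\in\overline{\{f_\xi:\xi<\omega_1\}}$ in $\sigma(E_0',E_0)$. A countable $B\subset\{f_\xi\}$ is contained in some $\{f_\xi:\xi\le\delta\}$. Then $x_\delta\ge\frac12$ on $\overline{\mathrm{conv}\,B}$, so $0\notin\overline{\mathrm{conv}\,B}$. By Lemma 5, $E_0$ fails (C), and hence so does $E$. $\square$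

What remains is (iii)⇒(ii): if $B_{E'}$ is not countably tight, find a triangular system. We first put the failure of tightness into a convenient form.

**Definition ($\omega$-closed).** A set $Y\subset E'$ is $\omega$-closed if it contains the closures of all its countable subsets. For bounded $Y\subset E'$ put $Y^\omega=\bigcup\{\overline B:B\subset Y\text{ countable}\}$.

In $C_0(\omega_1)'$ the set $\{e_\alpha:\alpha<\omega_1\}$ is $\omega$-closed but not closed. Indeed $\alpha\mapsto e_\alpha$ is continuous, so $\{e_\alpha:\alpha\le\beta\}$ is compact and contains the closures of all its subsets, while $0$ is in the closure of the whole set.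

The set $Y^\omega$ is $\omega$-closed: if $b_n\in\overline{B_n}$ with $B_n\subset Y$ countable, then $\overline{\{b_n:n\in\omega\}}\subset\overline{\bigcup_nB_n}\subset Y^\omega$. Clearly $Y\subset Y^\omega$, with equality if $Y$ is $\omega$-closed.

Assume now that $B_{E'}$ is not countably tight: there are $A'\subset B_{E'}$ and $f\in\overline{A'}\setminus A'^\omega$. Let $A=A'^\omega-f$. Then
$$A\text{ is bounded and }\omega\text{-closed},\qquad 0\in\overline A,\qquad 0\notin A. \tag{2}$$

The natural attempt is a recursion: given $(a_\eta,x_\eta)$ for $\eta<\xi$, find $a_\xi\in A$ that vanishes at all earlier $x_\eta$, and then $x_\xi$ with $a_\eta(x_\xi)>\frac12$ for all $\eta\le\xi$. The first half always works: list the earlier $x_\eta$ as $y_0,y_1,\dots$, choose $b_k\in A$ with $|b_k(y_j)|<\frac1{k+1}$ for $j\le k$, and take a weak$^*$ cluster point of $(b_k)$, which is in $A$ because $A$ is $\omega$-closed. The second half works for finite $\xi$. In fact $a_0,\dots,a_\xi$ are then linearly independent: evaluating a relation at $x_0,x_1,\dots,x_{\xi-1}$ in turn kills the coefficients of $a_0,a_1,\dots,a_{\xi-1}$,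 because the system is triangular, and $a_\xi\ne0$. So some $x$ takes the value $1$ on all of them. At $\xi=\omega$ this breaks down. One needs a single $x$ with $a_n(x)>\frac12$ for all $n$, and there may be none: for the functionals $e_n$ on the space $X$ of the first section we have $e_{2n}(x)+e_{2n+1}(x)\to0$ for every $x$. No clever choice can repair this in ZFC, because for the space of Theorem 2 a completed recursion would contradict (i)⇒(iii).

Finite pieces, however, can always be extended. So we force with finite pieces, and must choose them so that the forcing is proper.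

## Generic points over elementary submodels

**Facts recalled.** $H(\theta)$ is the set of all sets whose transitive closure has cardinality less than $\theta$. For regular uncountable $\theta$ and a countable elementary submodel $M\prec H(\theta)$:

- an object definable in $H(\theta)$ from elements of $M$ belongs to $M$;
- a countable element of $M$ is a subset of $M$ (some enumeration by $\omega$ is in $M$, and $\omega\subset M$), and therefore $M\cap\omega_1$ is a countable ordinal;
- every countable subset of $H(\theta)$ is contained in some such $M$ (Löwenheim–Skolem).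

A poset $\mathbb P$ is *proper* if, for all large regular $\kappa$, for every countable $N\prec H(\kappa)$ containing $\mathbb P$ (and some fixed parameters, which is equivalent) every $p_0\in\mathbb P\cap N$ has an extension $p^*$ that is *$(N,\mathbb P)$-generic*: for every dense $D\in N$ and every $p\le p^*$ some element of $D\cap N$ is compatible with $p$. For example, ccc posets are proper, with $p^*=p_0$: a maximal antichain contained in $D$ can be chosen in $N$; it is countable, so it is a subset of $N$, and $p$ is compatible with one of its elements. PFA says: if $\mathbb P$ is proper and $D_\beta\subset\mathbb P$ ($\beta<\omega_1$) are dense, some filter $G\subset\mathbb P$ meets all $D_\beta$.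

**A maximal filter of $\omega$-closed sets.** Let $A$ be as in (2). For $x\in E$ let $A_x=\{a\in A:a(x)=0\}$, which is $\omega$-closed. Finite intersections $A_{x_1}\cap\dots\cap A_{x_n}$ are nonempty: since $0\in\overline A$, choose $a_k\in A$ with $(a_k(x_1),\dots,a_k(x_n))\to0$; any weak$^*$ cluster point of $(a_k)$ lies in $\overline{\{a_k:k\in\omega\}}\subset A$ and annihilates all $x_j$. By Zorn's lemma, let $\mathcal H\supset\{A_x:x\in E\}$ be a maximal proper filter in the lattice of $\omega$-closed subsets of $A$. By maximality,

(3) an $\omega$-closed $C\subset A$ with $C\cap H\ne\emptyset$ for all $H\in\mathcal H$ belongs to $\mathcal H$,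

because otherwise $\mathcal H\cup\{C\}$ would generate a larger proper filter.

**Definition (large).** $Y\subset A$ is large if $Y^\omega\in\mathcal H$. (Note $Y^\omega\subset A$.)

Elements of $\mathcal H$ are large, and $A\in\mathcal H$.

**The models.** Fix a limit ordinal $\lambda>\omega_1$ with $E,E',\mathbb R\in V_\lambda$ and a regular cardinal $\theta$ with $V_\lambda\in H(\theta)$. All sets obtained from $E,E',\mathbb R$ by finitely many products and power sets, and all their subsets, belong to $V_\lambda\subset H(\theta)$. The notions "$a\in\overline B$", "$Y^\omega$", "$\omega$-closed", "large", "linearly independent" involve only quantifiers over such sets, so they have the same meaning in $H(\theta)$ and in $V$. Let $\mathcal M$ be the set of all countable $M\prec H(\theta)$ with $E,A,\mathcal H\in M$.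

**Definition ($M$-generic).** For $M\in\mathcal M$ call $a\in A$ $M$-generic if $a\in\overline{Y\cap M}$ for every large $Y\in M$.

*Example.* Let $E=C_0(\omega_1)$, $A'=\{e_\alpha:\alpha<\omega_1\}$, $f=0$, so $A=A'$. The map $\alpha\mapsto e_\alpha$ is a homeomorphism of each $[0,\beta]$ onto its image, so the $\omega$-closed subsets of $A$ correspond to the closed subsets of $\omega_1$. Taking $x=1_{[0,\beta]}$ we see that the tails $\{e_\alpha:\alpha>\beta\}$ are in $\mathcal H$, so all members of $\mathcal H$ correspond to clubs. Each club meets all clubs, so by (3) $\mathcal H$ corresponds to all clubs. A set $\{e_\alpha:\alpha\in S\}$ is large if and only if $S$ is unbounded. For $M\in\mathcal M$ let $\delta=M\cap\omega_1$. If $S\in M$ is unbounded, then $S\cap M$ is unbounded in $\delta$ by elementarity, so $e_\delta$ is $M$-generic. It is the only $M$-generic point: an $M$-generic $e_\gamma$ is in the closure of $\{e_\alpha:\alpha\in M\cap\omega_1\}$, so $\gamma\le\delta$, and the tails $(\beta,\omega_1)$ with $\beta\in M$ give $\gamma>\beta$ for all $\beta<\delta$.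

**Lemma 11.** Let $M\in\mathcal M$. Then an $M$-generic point exists.

*Proof.* We show that the weak$^*$ compact sets $\overline{Y\cap M}$, $Y\in M$ large, have the finite intersection property. Let $Y_1,\dots,Y_m\in M$ be large. Then $\bigcap_jY_j^\omega\in\mathcal H\cap M$ is nonempty, so by elementarity it contains some $a\in M$. Again by elementarity there are countable $B_j\in M$, $B_j\subset Y_j$, with $a\in\overline{B_j}$. Since $B_j\subset M$, $a\in\bigcap_j\overline{Y_j\cap M}$. By compactness there is a point in $\bigcap\{\overline{Y\cap M}:Y\in M\text{ large}\}$. It lies in $\overline{A\cap M}\subset A$, because $A$ is large and $\omega$-closed and $A\cap M$ is countable. $\square$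

**Lemma 12.** If $a$ is $M$-generic and $H\in\mathcal H\cap M$, then $a\in\overline{H\cap M}\subset H$. In particular $a(x)=0$ for all $x\in M\cap E$.

*Proof.* $H$ is large and in $M$, so $a\in\overline{H\cap M}$, and this closure is contained in $H$ because $H$ is $\omega$-closed and $H\cap M$ is countable. For $x\in M\cap E$ apply this to $A_x\in\mathcal H\cap M$. $\square$

## A proper forcing of finite triangular systems

**Definition (the poset $\mathbb P$).** $\mathbb P$ is the set of finite sequences $p=\langle(M_i,a_i,x_i):i<n\rangle$ with $M_i\in\mathcal M$, $a_i$ $M_i$-generic, $x_i\in E$, $\{M_i,a_i,x_i\}\subset M_{i+1}$ (so $M_i\subset M_{i+1}$), and $a_i(x_j)>\frac12$ for $i\le j$.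

Since $M_i\in M_j$ for $i<j$, $p$ can be recovered from its set of triples; we identify $p$ with this set and order $\mathbb P$ by reverse inclusion. Note $\mathbb P\subset H(\theta)$. The zeros of the triangular system come for free: for $j<i$ we have $x_j\in M_{j+1}\subset M_i$, so $a_i(x_j)=0$ by Lemma 12. In $C_0(\omega_1)$, with $\delta_i=M_i\cap\omega_1$, the $a_i$ must be $e_{\delta_i}$, and $x_i=1_{[0,\delta_i]}$ is a possible choice.

**Lemma 13 (adding a triple on top).** If $p\in\mathbb P\cap M$, $M\in\mathcal M$, and $a$ is $M$-generic, then for some $x$, $p\cup\{(M,a,x)\}\in\mathbb P$.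

*Proof.* Let $p=\langle(M_i,a_i,x_i):i<n\rangle$. As $p\in M$ is finite, all its triples and their components are in $M$. It suffices that $a_0,\dots,a_{n-1},a$ are linearly independent, for then some $x\in E$ satisfies $a_0(x)=\dots=a_{n-1}(x)=a(x)=1$. Put $M_n:=M$, $a_n:=a$. We show by induction on $j\le n$ that $a_0,\dots,a_j$ are independent. Assume that $a_0,\dots,a_{j-1}$ are independent (a void assumption if $j=0$); they belong to $M_j$. By elementarity there are $y_l\in M_j\cap E$ ($l<j$) with $a_i(y_l)=1$ if $i=l$ and $a_i(y_l)=0$ if $i\ne l$, for $i<j$. Let $\sum_{i<j}c_ia_i+ca_j=0$. By Lemma 12, $a_j(y_l)=0$, so evaluating at $y_l$ gives $c_l=0$ for all $l<j$. Then $ca_j=0$, and $c=0$ because $0\notin A$. $\square$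

**Proposition 14.** $\mathbb P$ is proper.

*Proof.* Let $\kappa$ be a regular cardinal with $H(\theta),\mathcal P(\mathbb P)\in H(\kappa)$, let $N\prec H(\kappa)$ be countable with $E,A,\mathcal H,\theta,\mathbb P\in N$, and let $p_0\in\mathbb P\cap N$.

**Step 1 (the candidate $p^*$).** Let $M^*=N\cap H(\theta)$. Since $H(\theta)\in N$, the Tarski–Vaught criterion gives $M^*\prec H(\theta)$: if $H(\theta)\models\exists y\,\psi(y,\vec z)$ with $\vec z\in M^*$, then by elementarity of $N$ there is such a $y$ in $N\cap H(\theta)$. So $M^*\in\mathcal M$, and $p_0\in M^*$ because $\mathbb P\subset H(\theta)$. By Lemmas 11 and 13 there is $p^*=p_0\cup\{(M^*,a^*,x^*)\}\in\mathbb P$. We show that $p^*$ is $(N,\mathbb P)$-generic. Let $D\in N$ be dense in $\mathbb P$ and $p\le p^*$. Extending $p$, we may assume $p\in D$. We must find $q\in D\cap N$ compatible with $p$.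

**Step 2 (splitting $p$ at $M^*$, and the trace of $D$ on $A^n$).** Write $p=\langle(M_i,a_i,x_i):i\le m\rangle$ with $M_k=M^*$, $a_k=a^*$, $x_k=x^*$, and put $n=m-k+1$. All triples with index $<k$ belong to $M_k$, so $r:=\langle(M_i,a_i,x_i):i<k\rangle\in M_k\subset N$. The part of $p$ from $k$ on is not in $N$; we want to reflect it into $N$. Only its functionals are recorded:
$$T=\{(b_0,\dots,b_{n-1})\in A^n:\ \exists\,q\in D,\ q=r^\frown\langle(M_j',b_j,x_j'):j<n\rangle\}.$$
Then $T\in N$ because it is definable from $D,r,\mathbb P,A,n$, and $T\subset A^n$ gives $T\in H(\theta)$. So $T\in N\cap H(\theta)=M_k$. Since $p\in D$, $(a_k,\dots,a_m)\in T$.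

**Step 3 (many one-step extensions: the sets $T_j$).** We want to choose $b_0,b_1,\dots$ one after the other, with a large set of choices each time. Let $T_n=T$ and, for $j<n$,
$$T_j=\{(b_0,\dots,b_{j-1})\in A^j:\ \{b\in A:(b_0,\dots,b_{j-1},b)\in T_{j+1}\}\text{ is large}\}.$$
By elementarity of $M_k$ in $H(\theta)$, all $T_j\in M_k$.

*Claim: $(a_k,\dots,a_{k+j-1})\in T_j$ for all $j\le n$.* The proof is by downward induction. The claim holds for $j=n$; assume it for $j+1$. The set $Y=\{b\in A:(a_k,\dots,a_{k+j-1},b)\in T_{j+1}\}$ belongs to $M_{k+j}$, since $T_{j+1}\in M_k\subset M_{k+j}$ and $a_k,\dots,a_{k+j-1}\in M_{k+j}$. By the induction hypothesis it contains $a_{k+j}$. If $Y$ is not large, then $Y^\omega\notin\mathcal H$, so by (3) and elementarity there is $H\in\mathcal H\cap M_{k+j}$ with $H\cap Y^\omega=\emptyset$. But $a_{k+j}\in H$ by Lemma 12, since $a_{k+j}$ is $M_{k+j}$-generic, and $a_{k+j}\in Y\subset Y^\omega$, a contradiction. So $Y$ is large, which is the claim for $j$.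

For $j=0$ the claim says that $\emptyset\in T_0$.

**Step 4 (choosing the $b_j$ in $M_k$ close to $a_k$).** The functionals of $q$ will have to be $>\frac12$ at $x_k,\dots,x_m$. Let
$$U=\{a\in E':a(x_i)>\tfrac12\text{ for all }i=k,\dots,m\},$$
a weak$^*$ open set containing $a_k$. Choose inductively $b_j\in M_k\cap U$ with $(b_0,\dots,b_j)\in T_{j+1}$. This is possible: the set $\{b\in A:(b_0,\dots,b_{j-1},b)\in T_{j+1}\}$ belongs to $M_k$ and is large because $(b_0,\dots,b_{j-1})\in T_j$. As $a_k$ is $M_k$-generic, it is in the closure of the intersection of this set with $M_k$, so this intersection meets the neighborhood $U$ of $a_k$. Note that every $b_j$, and not only $b_0$, is chosen close to the same point $a_k$.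

**Step 5 ($q$ and compatibility).** We have $(b_0,\dots,b_{n-1})\in T\cap N$, so by elementarity of $N$ there is $q=r^\frown\langle(M_j',b_j,x_j'):j<n\rangle\in D\cap N$. Now
$$q\cup p=r^\frown\langle(M_j',b_j,x_j')\rangle_{j<n}{}^\frown\langle(M_i,a_i,x_i)\rangle_{k\le i\le m}\in\mathbb P .$$
Indeed, $q\in N\cap H(\theta)=M_k$, so the components of the last triple of $q$ are in $M_k$: this is the membership requirement at the junction. The inequalities $b_j(x_i)>\frac12$ for $k\le i\le m$ hold because $b_j\in U$. All other requirements involve only $r$ and new triples of $q$, or only triples of $p$, and hold because $p,q\in\mathbb P$. So $q\in D\cap N$ is compatible with $p$. $\square$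

**Proof of (iii)⇒(ii) in Theorem 4 (PFA).** Assume that $B_{E'}$ is not countably tight, and let $A$, $\mathcal H$, $\mathcal M$, $\mathbb P$ be as above. We find a system as in (iii).

**Step 1 (dense sets that make the generic system long).** For $\beta<\omega_1$ the set $D_\beta=\{p\in\mathbb P:\beta\in M\text{ for some }(M,a,x)\in p\}$ is dense: given $p$, choose $M\in\mathcal M$ with $p,\beta\in M$ and apply Lemmas 11 and 13. By Proposition 14 and PFA there is a filter $G\subset\mathbb P$ meeting all $D_\beta$.

**Step 2 (the order type is $\omega_1$).** Any two triples in $\bigcup G$ lie in a common condition, because $G$ is a filter. So $\bigcup G$ is linearly ordered by $\in$ on first coordinates. For $M\in\mathcal M$, $M\cap\omega_1$ is a countable ordinal; if $M\in M'$, then $M\cap\omega_1$ is definable from $M$, so $M\cap\omega_1\in M'\cap\omega_1$. Thus $M\mapsto M\cap\omega_1$ is strictly increasing into $\omega_1$. Since the $M$'s are countable and cover $\omega_1$, $\bigcup G$ is uncountable, so it has order type $\omega_1$. Enumerate it increasingly as $(M_\xi,a_\xi,x_\xi)_{\xi<\omega_1}$.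

**Step 3 (the system).** For $\xi\le\eta$ a common condition shows $a_\xi(x_\eta)>\frac12$. For $\eta<\xi$ a common condition shows $x_\eta\in M_\xi$, so $a_\xi(x_\eta)=0$ by Lemma 12. The $a_\xi\in A$ are bounded. This is a system as in (iii), so (iii) fails.

Together with Theorem 1 and the ZFC implication (i)⇒(iii), this proves Theorem 4. $\square$
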